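# Addition-invariant first-order logic is not local with constant radius

## Constant radius: the natural guess, and some tests

Take a finite directed graph with $n$ nodes and number its nodes $0,\dots,n-1$ in any way you like. Let a first-order formula speak about the edges and also about the order and the addition of the numbers, but insist that its answer never depend on the numbering chosen. Such a formula picks out a set of nodes (or of tuples of nodes) of the graph. Does it look only at a neighborhood of constant radius around its input?

The natural guess is **yes**. The numbering has nothing to do with the edges, so it should not help us to look further along edges; and if only the order of the numbers may be used, the guess is a theorem, recalled below. Let us make the question precise and test the guess.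

Throughout, graphs are finite and directed, $G=(V^G,E^G)$, and $x\to y$ means $(x,y)\in E^G$.

**Queries.** A $k$-ary graph query $q$ assigns to each graph $G$ a set $q(G)\subseteq (V^G)^k$ such that whenever $\pi:G\cong H$, we have $(a_1,\dots,a_k)\in q(G)\iff(\pi(a_1),\dots,\pi(a_k))\in q(H)$.

**Invariant formulas.** Let $G$ have $n$ nodes. A bijection $\beta:V^G\to\{0,\dots,n-1\}$ induces a linear order $x<_\beta y\iff\beta(x)<\beta(y)$ and a ternary relation $+_\beta=\{(x,y,z):\beta(x)+\beta(y)=\beta(z)\}$. A first-order formula $\varphi(x_1,\dots,x_k)$ over $\{E,<,+\}$ is *addition-invariant* if for every graph $G$, every $k$-tuple $a$ of nodes and all bijections $\beta,\beta'$,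
$$(G,<_\beta,+_\beta)\models\varphi(a)\iff(G,<_{\beta'},+_{\beta'})\models\varphi(a).$$
It then expresses the query $q(G)=\{a:(G,<_\beta,+_\beta)\models\varphi(a)\}$, for any $\beta$. Order-invariant FO, $(+,\times)$-invariant FO and Arb-invariant FO are defined in the same way, using respectively only $<$; the relations $<,+,\times$; or arbitrary numerical predicates on $\{0,\dots,n-1\}$, transported to the nodes by $\beta$.

*Example.* The sentence $\exists w\,\exists z\,(+(w,w,z)\wedge z\text{ is the }<\text{-last node})$ says that $n-1$ is even. It is addition-invariant, since its truth depends only on $n$. The formula $\exists w\,{+}(w,w,x)$ is not: on two nodes it holds exactly at the node numbered $0$.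

**Neighborhoods and locality.** Distance means distance in the underlying undirected graph. $N_r^G(a)$ is the set of nodes at distance at most $r$ from $a$; for a tuple, $N^G_r(a)=N^G_r(a_1)\cup\dots\cup N^G_r(a_k)$. The $r$-neighborhood $\mathcal N_r^G(a)=(G|_{N_r^G(a)},a)$ is the induced subgraph together with the distinguished nodes $a$. For $f:\mathbb N\to\mathbb N$, a $k$-ary query $q$ is *$f(n)$-local* if there is $n_0$ such that for every $n\ge n_0$, every $n$-node graph $G$ and all $k$-tuples $a,b$ of nodes of $G$:
$$\text{if }\mathcal N_{f(n)}^G(a)\cong\mathcal N_{f(n)}^G(b)\text{ then }a\in q(G)\iff b\in q(G).$$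
For a constant $c\in\mathbb N$, *$c$-local* means $f(n)$-local for the constant function $f(n)=c$. For real-valued $f$, the radius $f(n)$ means $\lfloor f(n)\rfloor$. We write $\log$ for the logarithm to base 2; another fixed base changes only constants.

*Example.* In the directed path $v_0\to\dots\to v_9$, the neighborhoods $\mathcal N_2(v_3)$ and $\mathcal N_2(v_6)$ are both directed paths with five nodes and the middle one distinguished, so they are isomorphic; $\mathcal N_2(v_1)$ has only four nodes. The query "$x$ has an out-neighbor" is $1$-local, because the $1$-neighborhood shows all edges at $x$. It is not $0$-local: on a loop-free directed path all $0$-neighborhoods are single nodes, but the last node has no out-neighbor.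

The question, posed in connection with "Locality from Circuit Lower Bounds", is whether for every query expressible in addition-invariant FO there is a constant $c$ such that the query is $c$-local. Two results frame it. Grohe and Schwentick (1998): every query expressible in order-invariant FO is $c$-local for some $c$. Anderson, van Melkebeek, Schweikardt and Segoufin (2011):

* (a) for every query $q$ expressible in Arb-invariant FO there is $c\in\mathbb N$ such that $q$ is $(\log n)^c$-local;
* (b) for every $d\in\mathbb N$ there is a $(+,\times)$-invariant FO query that is not $(\log n)^d$-local.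

Addition lies between order, where the radius is constant, and $(+,\times)$, where it is not. Now some tests.

*Test 1: facts about $n$.* With addition we can say "$n$ is odd". As a query ("all nodes if $n$ is odd, none otherwise") this is $0$-local, because locality compares $a$ and $b$ in the same graph. Knowledge about $n$ alone does not threaten the guess.

*Test 2: graphs of small diameter.* Suppose $N_c^G(a)=V^G$ and $\mathcal N_c^G(a)\cong\mathcal N_c^G(b)$. Then $N_c^G(b)$ has as many elements as $V^G$, so it is all of $V^G$; the isomorphism is an automorphism of $G$ taking $a$ to $b$, and every query treats $a$ and $b$ alike. A counterexample needs nodes whose neighborhoods miss part of the graph.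

*Test 3: a query that is not local.* Let $q(G)$ be the set of nodes from which some node with a loop can be reached. Take the path $v_0\to\dots\to v_{4r}$ with a loop added at $v_{2r}$. Then $\mathcal N_{r-1}(v_r)\cong\mathcal N_{r-1}(v_{3r})$, both being loop-free directed paths with $2r-1$ nodes and the middle one distinguished. But $v_r\in q(G)$ and $v_{3r}\notin q(G)$. Here $n=4r+1$, so $q$ fails locality even for a radius of about $n/4$. By (a), *no* Arb-invariant formula expresses this $q$, let alone an addition-invariant one.

So reachability on a path that makes up the whole graph is out of reach. Test 3 leaves one opening: a path of only polylogarithmic length inside a huge graph. There the guess turns out to be wrong.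

## Non-locality at every polylogarithmic radius

For $\beta:V^G\to\{0,\dots,n-1\}$ let $x\boxplus y$ be the node $z$ with $\beta(z)\equiv\beta(x)+\beta(y)\pmod n$ (*cyclic addition*). If $n=5$ and $\beta(x)=3$, $\beta(y)=4$, then $x\boxplus y$ is the node numbered $2$.

**Theorem 1.** For every $d\ge1$ there is a unary query $q_d$, expressible in addition-invariant FO, such that for every sufficiently large $n$ there are a loop-free graph $G$ with $n$ nodes and nodes $a,b$ of $G$ with $\mathcal N^G_r(a)\cong\mathcal N^G_r(b)$ for all
$$r\le r_d(n):=\frac18\Big(\frac{\log n}{8(2d+1)\log\log n}\Big)^d,$$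
but $a\in q_d(G)$ and $b\notin q_d(G)$.

**Corollary 2.** Addition-invariant FO is not $c$-local: already $q_1$ is not $c$-local for any $c\in\mathbb N$, since $r_1(n)\to\infty$. Moreover $q_{d+1}$ is not $(\log n)^d$-local, since $r_{d+1}(n)\ge(\log n)^d$ for all large $n$.

**Theorem 3.** For $f:\mathbb N\to\mathbb N$ the following are equivalent:

1. every query expressible in addition-invariant FO is $f(n)$-local;
2. every query expressible in Arb-invariant FO is $f(n)$-local;
3. for every $d\in\mathbb N$, $f(n)\ge(\log n)^d$ for all sufficiently large $n$.

**Addendum 4.** The formula for $q_d$ uses $<,+$ only through $\boxplus$. So Theorems 1 and 3 hold for invariant FO with the single numerical predicate "$\boxplus$" (no order). They also hold with the graph of any family of operations $\boxplus_n$ on $\{0,\dots,n-1\}$ that are quasigroups (Latin squares).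

## Walks, names, and three ways to name a node

We want to define reachability on a short path $R$ inside a huge graph. First-order logic can guess one node at a time, so we would like one node to encode a whole list of nodes of $R$.

Put the coding into the graph. Suppose the huge part contains a finite field $K$, a linearly ordered subset $I\subseteq K$ with $\ell$ elements $i_0\prec\dots\prec i_{\ell-1}$, and a set $F$ of nodes such that each function $g:I\to K$ is represented by a node of $F$, in such a way that "$g(i)=c$" is first-order. If every $u\in R$ had its own *name* $\nu(u)\in K$, we could say "$y$ is reachable from $x$ in at most $\ell-1$ steps" by guessing a single $g$ whose values are the names of the successive nodes of the walk. Where do the names come from?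

*First attempt: wire the names into the graph.* Join each $u\in R$ by an edge to its own element of $K$. Reachability on $R$ is now definable even without numbers. But locality is not violated, and Test 2 shows why. The elements of $K$ are made recognizable by an edge to a common label node. So from $u$ we reach its name in one step, the label in two, all of $K$ in three, and all of $R$ in four. In the graphs built below, six steps would reach every node: the nodes coding pairs and the copies of $K$ are adjacent to $K$, and $F$ is adjacent to the nodes coding pairs. So the $6$-neighborhood of $u$ would be the whole graph, and every query would be $6$-local on such graphs. The names must not be visible in the edges.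

*Second attempt: use the numbering.* Numbers create no edges. Pick a node $t$ and move $R$ by the cyclic translation $x\mapsto x\boxplus t$. If $F$ makes up almost all of the graph and $R$ is small, then for some $t$ *all* of $R$ lands in $F$. To see the count on a toy case, let $n=10$, let $R$ have numbers $0,1$, and let the complement of $F$ have numbers $0,1,2,7$. Each element of $R$ excludes $4$ values of $t$, and $2\cdot4<10$, so some $t$ survives; for instance $t=3$ moves $R$ to $3,4$. Now each $x\in R$ has its own name $x\boxplus t\in F$. The point where this stops: names must be listable by the nodes of the graph, and the names are now in $F$, not in $K$. We do not control which elements of $F$ occur, so we would need a node for every function $I\to F$. There are $|F|^\ell$ of these, while (as we shall see) the graph has at most $2|F|$ nodes.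

*The way out: fingerprints.* An element of $F$ is a vector with coordinates in the field $K$. Map it to $K$ by a linear form. If $R$ has fewer than $\sqrt{|K|}$ nodes, a suitable linear form separates the few vectors $x\boxplus t$, $x\in R$. The coefficients of the linear form are again functions $I\to K$, so they are given by nodes of $F$ and can be guessed; and the value of the form can be computed by guessing the function that lists the partial sums. So the names are in $K$, they depend on the numbering, and no edge shows them. Different numberings give different names, but reachability does not depend on the names.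

One more demand. The formula must give numbering-independent answers on *all* graphs, so it must also verify that the graph has the intended shape. For the huge part, pure first-order logic will do. That $R$ is a path of bounded length will be verified with the names themselves.

## A function space stored in a graph

Fix $d\ge1$ and put $e:=2d+1$. Let $G=(V,E)$ be a graph, let
$$s=(s_F,s_{Q_1},\dots,s_{Q_4},s_{U_1},\dots,s_{U_4},s_<,s_*)$$
be an $11$-tuple of nodes (the *labels*), and let $Lab$ be the set of its entries. For $Z\in\{F,Q_1,\dots,Q_4,U_1,\dots,U_4\}$ put $Z:=\{v:v\to s_Z\}$. Let $K:=U_1$, and let $R$ be the set of nodes in none of $F,Q_1,\dots,Q_4,U_1,\dots,U_4,Lab$.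

Roughly: $U_1=K$ is the field, $U_2,U_3,U_4$ are copies of it, each $Q_k$ is a copy of $K^2$, and $F$ is the function space.

**Good graphs.** Call $(G,s)$ *good* if the following six conditions hold.

* **(G1)** The $11$ labels are distinct; $F,Q_1,\dots,Q_4,U_1,\dots,U_4,Lab$ are pairwise disjoint; $s_*\to s_<$.
* **(G2)** For $j=2,3,4$, $\{(v,a)\in U_j\times K:v\to a\}$ is the graph of a bijection $\iota_j:U_j\to K$ (and $\iota_1:=\mathrm{id}_K$). For $k=1,\dots,4$ every $z\in Q_k$ has exactly one out-neighbor $v$ in $U_1$ and exactly one out-neighbor $v'$ in $U_2$. With $\pi_1(z):=v$ and $\pi_2(z):=\iota_2(v')$, the map $z\mapsto(\pi_1(z),\pi_2(z))$ is a bijection $Q_k\to K^2$; its inverse is written $(a,b)\mapsto[a,b]_k$. Every $z\in Q_1$ has exactly one out-neighbor in $U_3$ and exactly one in $U_4$; their images under $\iota_3,\iota_4$ are called $\pi_3(z),\pi_4(z)$. Put $a+b:=\pi_3([a,b]_1)$ and $a\cdot b:=\pi_4([a,b]_1)$ for $a,b\in K$.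
* **(G3)** $(K,+,\cdot)$ is a field.
* **(G4)** Put $a\prec b:\iff[a,b]_1\to s_<$, and $I:=\{a\in K:\exists b\,(a\prec b\text{ or }b\prec a)\}$. Then $\prec$ is a strict linear order on $I$; $|I|\ge4$; and there are $b_1,\dots,b_e\in K$ such that $(a_1,\dots,a_e)\mapsto\sum_ja_jb_j$ is injective on $I^e$.
* **(G5)** For $f\in F$, $k\in\{1,\dots,4\}$ and $i\in I$ there is exactly one $c\in K$ with $f\to[i,c]_k$; write $f_k(i):=c$. The map $f\mapsto(f_1,\dots,f_4)\in(K^I)^4$ is injective, and $f\mapsto f_1$ maps $F$ *onto* $K^I$.
* **(G6)** The induced graph $G|_R$ is a directed path $v_0\to v_1\to\dots\to v_m$ (distinct nodes, $R=\{v_0,\dots,v_m\}$, no other edges) with $0\le m\le(\ell-1)^d$, where $\ell:=|I|$. There is exactly one node $c\in R$ with $s_*\to c$.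

*Example for (G2).* Over the two-element field, $[1,1]_1$ has the out-neighbors $1^{(1)},1^{(2)},0^{(3)},1^{(4)}$ in $U_1,\dots,U_4$, where $a^{(j)}$ is the copy of $a$ in $U_j$: first coordinate $1$, second coordinate $1$, sum $0$, product $1$. The separate copies tell the first coordinate, the second coordinate, the sum and the product apart.

*Example of sizes.* For $d=1$ (so $e=3$), take $K=\mathbb F_{64}$, $I=\mathbb F_4$, $F=K^I\times\{0\}^3$ and a path with $m=3$. The injectivity in (G4) comes from a basis of $\mathbb F_{64}$ over $\mathbb F_4$, which has $3$ elements. Then $|F|=64^4=16\,777\,216$, and all the other nodes number only $4\cdot64^2+4\cdot64+11+4=16\,655$. The function space dwarfs everything else.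

Why four components $f_1,\dots,f_4$, when only $f_1$ has to be everything? With one component, $|F|$ would be exactly $|K|^{|I|}$ and only special values of $n$ would occur. With four, $|F|$ can be any number from $|K|^{|I|}$ to $|K|^{4|I|}$, and this will let us hit every large $n$. Several nodes $f$ may have the same $f_1$; this is harmless.

**The query.** $a\in q_d(G)$ iff there is $s$ such that $(G,s)$ is good, $a\in R$, and $c$ is reachable from $a$ in $G|_R$. All of this is preserved by isomorphisms, so $q_d$ is a query.

## The first-order part and the size estimates

**Step 1: (G1)–(G5) are first-order over $\{E\}$ with parameters $s$.** The purpose is to see that the huge part can be checked without any numbers. Membership in $F,Q_k,U_j$ is an edge to a label, membership in $Lab$ is equality with one of $11$ parameters, and $R$ is a Boolean combination of these. So (G1) is first-order. In (G2), "exactly one" and "graph of a bijection" are first-order, and then so are the relations $z=[a,b]_k$, $a+b=c$ and $ab=c$. (G3) is the finite list of field axioms. In (G4), $\prec$ and $I$ are definable, "strict linear order" and "at least four elements" are first-order,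 and since $e$ is a fixed number we can quantify over $b_1,\dots,b_e$ and over two $e$-tuples from $I$ to state the injectivity. In (G5), existence and uniqueness of $c$ are first-order, hence so is the relation $f_k(i)=c$; injectivity says that any two distinct $f,f'\in F$ differ in some $f_k(i)$.

The one condition that seems to quantify over functions is that $f\mapsto f_1$ is onto. It is equivalent to:
$$F\ne\emptyset,\ \text{and for all }f\in F,\ i\in I,\ c\in K\text{ there is }g\in F\text{ with }g_1(i)=c\text{ and }g_1(i')=f_1(i')\text{ for all }i'\in I\setminus\{i\}.$$
Surjectivity clearly implies this. Conversely, start from any $f\in F$ and change its first component one argument at a time until it equals a given target function; since $I$ is finite, this ends after at most $|I|$ changes.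

Condition (G6) is different: being a path is not something we can write down directly.

**Step 2: size estimates.** The purpose is to collect the inequalities for the two counting arguments. Let $(G,s)$ be good, $q:=|K|$, $\ell:=|I|$, $N:=|R|$, $n:=|V|$. By (G4), $\ell\ge4$ and $q\ge\ell^e=\ell^{2d+1}\ge4^3=64$. By (G6),
$$N\le(\ell-1)^d+1\le\ell^d<q,$$
the middle inequality because $\ell^d=((\ell-1)+1)^d\ge(\ell-1)^d+1$. The node set is the disjoint union of $F$, the four sets $Q_k$, the four sets $U_j$, $Lab$ and $R$. Hence
$$n-|F|=4q^2+4q+11+N\le4q^2+5q+11\le5q^2, \tag{1}$$
the last step since $q\ge64$. By surjectivity in (G5), $|F|\ge q^\ell$. Therefore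
$$N\,(n-|F|)<5q^3\le q^4\le q^\ell\le|F|\le n,\qquad\binom N2<\ell^{2d}<q. \tag{2}$$
In particular $n-|F|\le5q^2\le q^4\le|F|$, so $n\le2|F|$, as claimed when we discussed the second attempt.

## Cyclic translation and linear fingerprints

**Step 3: $\boxplus$ is first-order definable from $<$ and $+$.** From here on the formula will use the numbering only through $\boxplus$. Let $\max$ be the last node. Then $z=x\boxplus y$ iff either $+(x,y,z)$, or there is no $w$ with $+(x,y,w)$ and there are $w,w'$ with
$$+(y,w,\max),\qquad +(z,w,w'),\qquad x\text{ is the immediate }<\text{-successor of }w'.$$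
The first case is $\beta(x)+\beta(y)\le n-1$. In the second case, where $\beta(x)+\beta(y)\ge n$, the three conditions say $\beta(w)=n-1-\beta(y)$, $\beta(w')=\beta(z)+n-1-\beta(y)$ and $\beta(x)=\beta(w')+1$; together, $\beta(z)=\beta(x)+\beta(y)-n$. Conversely, if $\beta(z)=\beta(x)+\beta(y)-n$, such $w,w'$ exist: the value needed for $w$ lies in $\{0,\dots,n-1\}$, and the value needed for $w'$ is $\beta(x)-1$, which is at least $0$ because $\beta(y)\le n-1$ forces $\beta(x)\ge1$.

Now fix $G$, $\beta$, and $s$ satisfying (G1)–(G5). Condition (G6) is *not* assumed unless we say so. Let $i_0\prec i_1\prec\dots\prec i_{\ell-1}$ enumerate $I$.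

**Step 4: names, and their definability.** The purpose is to give the nodes of $R$ names in $K$ that a formula can handle. Let $t\in V$ and $h=(h^1,\dots,h^4)\in F^4$. For $x\in R$ with $f:=x\boxplus t\in F$ put
$$\nu(x)=\nu_{t,h}(x):=\sum_{k=1}^4\sum_{i\in I}h^k_1(i)\cdot f_k(i)\in K. \tag{3}$$
So $x$ is translated to the vector $(f_1,\dots,f_4)\in K^{4\ell}$, and this vector is paired with the coefficient vector $(h^1_1,\dots,h^4_1)$.

The relation $\nu_{t,h}(x)=c$ is first-order over $\{E,\boxplus\}$ with parameters $s,t,h$. The inner sum has $\ell$ terms, and $\ell$ is not fixed, so we guess its partial sums: $c_k=\sum_{i\in I}h^k_1(i)f_k(i)$ iff there is $g\in F$ with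
* $g_1(i_0)=h_1^k(i_0)f_k(i_0)$,
* $g_1(i')=g_1(i)+h_1^k(i')f_k(i')$ for all $\prec$-consecutive $i,i'$,
* $g_1(i_{\ell-1})=c_k$.

The function listing the partial sums is an element of $K^I$, so by (G5) it equals $g_1$ for some $g\in F$; and the first two conditions determine $g_1$. Note that $i_0$, $i_{\ell-1}$ and "consecutive" are definable from $\prec$. Finally $c=c_1+c_2+c_3+c_4$.

*Example of the partial sums.* One component over $K=\mathbb F_5$, with $I=\{i_0,i_1\}$ for simplicity: coefficients $(2,3)$ and $f=(4,1)$ give $2\cdot4+3\cdot1=11=1$. The list of partial sums is $g=(3,1)$, since $2\cdot4=3$ and $3+3\cdot1=1$ in $\mathbb F_5$.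

**Admissible pairs.** Call $(t,h)$ *admissible* if $x\boxplus t\in F$ for all $x\in R$ and $\nu_{t,h}:R\to K$ is injective. By Step 4, admissibility is first-order over $\{E,\boxplus\}$ with parameters $s,t,h$.

**Claim A.** If $(G,s)$ is good, then for every $\beta$ there is an admissible $(t,h)$.

*Proof.* We choose $t$ by counting bad translations, then $h$ by counting bad coefficient vectors.

For each $x\in R$ the map $t\mapsto x\boxplus t$ is a bijection of $V$, so exactly $n-|F|$ values of $t$ give $x\boxplus t\notin F$. In total at most $N(n-|F|)$ values of $t$ are bad for some $x\in R$. By (2) this is less than $n$, so some $t$ satisfies $x\boxplus t\in F$ for all $x\in R$. Fix it.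

Let $x\ne y$ in $R$, and $f:=x\boxplus t$, $f':=y\boxplus t$. Then $f\ne f'$, so by the injectivity in (G5) there are $k,i$ with $f_k(i)\ne f'_k(i)$. Hence
$$(u^1,\dots,u^4)\mapsto\sum_{k,i}u^k(i)\,(f_k(i)-f'_k(i))$$
is a nonzero linear form on $(K^I)^4\cong K^{4\ell}$, and its kernel is a hyperplane with $q^{4\ell-1}$ elements. There are $\binom N2$ pairs $\{x,y\}$, and by (2)
$$\binom N2q^{4\ell-1}<q^{4\ell},$$
so some $(u^1,\dots,u^4)$ lies on none of these hyperplanes. By surjectivity in (G5) choose $h^k\in F$ with $h^k_1=u^k$ for $k=1,\dots,4$. Then $\nu_{t,h}(x)\ne\nu_{t,h}(y)$ for all $x\ne y$ in $R$. $\square$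

The requirement $e=2d+1$ enters here: $q\ge\ell^{2d+1}$ exceeds the number of pairs from a set of at most $\ell^d$ nodes.

## Reachability by repeated subdivision

**Step 5: formulas for walks of length at most $(\ell-1)^d$.** One guessed list covers $\ell-1$ edges. To go further, each gap in the list may itself be a shorter walk; doing this $d$ times gives $(\ell-1)^d$. For admissible $(t,h)$ define formulas $\rho_0,\dots,\rho_d$ over $\{E,\boxplus\}$, with parameters $s,t,h$:

* $\rho_0(x,y)$: $x,y\in R$ and ($x=y$ or $x\to y$).
* $\rho_{k+1}(x,y)$: $x,y\in R$ and there is $g\in F$ such that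
  * for every $i\in I$ there is $u\in R$ with $\nu(u)=g_1(i)$;
  * $g_1(i_0)=\nu(x)$ and $g_1(i_{\ell-1})=\nu(y)$;
  * for all $\prec$-consecutive $i,i'\in I$ and all $u,u'\in R$ with $\nu(u)=g_1(i)$ and $\nu(u')=g_1(i')$: $\rho_k(u,u')$.

**Claim B.** Assume (G1)–(G5) and let $(t,h)$ be admissible. Then $\rho_k(x,y)$ holds iff $G|_R$ contains a directed walk from $x$ to $y$ of length at most $(\ell-1)^k$.

*Proof.* Induction on $k$. For $k=0$, $\rho_0$ says that there is a walk of length $0$ or $1$.

Let there be a walk of length at most $(\ell-1)^{k+1}$ from $x$ to $y$. Cut it at nodes $x=u_0,u_1,\dots,u_{\ell-1}=y$ into $\ell-1$ (possibly empty) walks of length at most $(\ell-1)^k$. By (G5) the function $i_r\mapsto\nu(u_r)$ equals $g_1$ for some $g\in F$. The first two conditions on $g$ are clear. For the third, let $i=i_r$, $i'=i_{r+1}$; since $\nu$ is injective, the only $u,u'\in R$ with the required names are $u_r,u_{r+1}$, and $\rho_k(u_r,u_{r+1})$ holds by the induction hypothesis. So $\rho_{k+1}(x,y)$ holds.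

Conversely let $g$ witness $\rho_{k+1}(x,y)$. By the first condition and injectivity of $\nu$ there are unique $u_r\in R$ with $\nu(u_r)=g_1(i_r)$; by the second condition and injectivity, $u_0=x$ and $u_{\ell-1}=y$. By the third condition $\rho_k(u_r,u_{r+1})$ holds for $0\le r<\ell-1$, so the induction hypothesis gives $\ell-1$ walks of length at most $(\ell-1)^k$ each. Their concatenation is a walk from $x$ to $y$ of length at most $(\ell-1)^{k+1}$. $\square$

For $\ell=4$, for example, $\rho_1$ sees walks of length at most $3$ and $\rho_2$ walks of length at most $9$.

## Recognizing the path, and the invariant formula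

**Step 6: (G6) becomes first-order once names are available.** The purpose is to make the formula reject wrong graphs under every numbering.

**Claim C.** Assume (G1)–(G5) and let $(t,h)$ be admissible. Then (G6) is equivalent to the following first-order condition.

**(G6$'$)** In $G|_R$ every node has at most one in-neighbor and at most one out-neighbor; there is $v_0\in R$ without in-neighbor in $R$ such that $\rho_d(v_0,x)$ for all $x\in R$; there is exactly one $c\in R$ with $s_*\to c$.

*Proof.* Assume (G6). The degree conditions hold in a directed path, its first node $v_0$ has no in-neighbor in $R$, and every $v_j$ is reached from $v_0$ by a walk of length $j\le m\le(\ell-1)^d$, so $\rho_d(v_0,v_j)$ by Claim B. Hence (G6$'$).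

Conversely assume (G6$'$) and follow out-edges inside $R$ from $v_0$, obtaining $v_0,v_1,\dots$. No node repeats: otherwise take $v_i=v_j$ with $i<j$ and $i$ minimal. If $i=0$, then $v_{j-1}$ is an in-neighbor of $v_0$ in $R$, a contradiction. If $i>0$, uniqueness of in-neighbors gives $v_{i-1}=v_{j-1}$, contradicting minimality of $i$. Since $R$ is finite, the sequence ends at some $v_m$ without out-neighbor in $R$. By Claim B every node of $R$ is reachable from $v_0$ in $G|_R$, and out-neighbors are unique, so $R=\{v_0,\dots,v_m\}$. The edges of $G|_R$ are exactly $v_i\to v_{i+1}$ for $0\le i<m$, because each of these $v_i$ has $v_{i+1}$ as its only out-neighbor in $R$ and $v_m$ has none. The only walk from $v_0$ to $v_m$ has length $m$, so $\rho_d(v_0,v_m)$ and Claim B give $m\le(\ell-1)^d$. This is (G6). $\square$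

**Step 7: the formula.** Put
$$\varphi_d(x):=\exists s\Big[(\mathrm{G1})\text{–}(\mathrm{G5})\wedge\exists t\,\exists h\big(\mathrm{admissible}(t,h)\wedge(\mathrm{G6}')\wedge x\in R\wedge\exists c\,(c\in R\wedge s_*\to c\wedge\rho_d(x,c))\big)\Big].$$

**Claim D.** For every $G$, every node $a$ and every $\beta$: $(G,<_\beta,+_\beta)\models\varphi_d(a)\iff a\in q_d(G)$. Hence $\varphi_d$ is addition-invariant and expresses $q_d$.

*Proof.* "$\Rightarrow$": let $s,t,h$ be witnesses. By Claim C, $(G,s)$ is good. By Claim B, $c$ is reachable from $a$ in $G|_R$. So $a\in q_d(G)$.

"$\Leftarrow$": let $s$ witness $a\in q_d(G)$. By Claim A there is an admissible $(t,h)$ for this $\beta$, and (G6$'$) holds by Claim C. Since $G|_R$ is a directed path with $m\le(\ell-1)^d$ edges, $c$ is reachable from $a$ by a walk of length at most $(\ell-1)^d$, so $\rho_d(a,c)$ holds by Claim B.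

The right-hand side of the equivalence does not mention $\beta$, so $\varphi_d$ is addition-invariant. $\square$

Notice how invariance works. If $(G,s)$ is not good, then for some numberings there may be an admissible pair and for others not; but whenever there is one, (G6$'$) fails by Claim C, so $s$ is rejected under every numbering. If $(G,s)$ is good, an admissible pair exists under every numbering, and the answer read off from it is a fact about the graph.

## Graphs of every large size with two indistinguishable nodes

It remains to exhibit the graphs of Theorem 1, one for each large $n$.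

**Step 8: parameters for a given $n$.** The purpose is to choose $K$ and $I$ so that an $F$ of the right size fits. For $j\ge2$ let
$$\ell_j=2^j,\qquad q_j=\ell_j^{\,e}=2^{je},\qquad m_j=(\ell_j-1)^d,\qquad A_j=4q_j^2+4q_j+11+m_j+1.$$
As in Step 2, $m_j+1\le\ell_j^d<q_j$ and $q_j\ge64$ give $A_j\le5q_j^2\le q_j^3\le q_j^{\ell_j}$. Therefore
$$q_{j+1}^{\ell_{j+1}}+A_{j+1}\le2q_{j+1}^{\ell_{j+1}}=2\cdot2^{e(2j+2)2^j}\le2^{e\cdot4j\cdot2^j}=q_j^{4\ell_j}, \tag{4}$$
where the last inequality holds because $2j+2\le4j-2$ for $j\ge2$, so the exponents differ by at least $2e\cdot2^j\ge1$.

The numbers $q_j^{\ell_j}+A_j$ increase with $j$ without bound. Given a large $n$, let $j$ be maximal with $q_j^{\ell_j}+A_j\le n$, and write $\ell,q,m,A$ for $\ell_j,q_j,m_j,A_j$. By maximality and (4), $n<q_{j+1}^{\ell_{j+1}}+A_{j+1}\le q^{4\ell}$. Hence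
$$q^\ell\le n-A\le q^{4\ell}. \tag{5}$$
As $n\to\infty$, $j$ and $\ell$ tend to infinity.

**Step 9: the graph $G$.** Now we build the good graph with exactly $n$ nodes. Let $K=\mathbb F_q$, let $I=\mathbb F_\ell$ be its subfield with $\ell$ elements (it exists since $q=\ell^e$), and fix any strict linear order $\prec$ on $I$. Choose $F\subseteq(K^I)^4$ with $|F|=n-A$ such that every element of $K^I$ is the first component of some member of $F$. By (5) this is possible: take one member for each of the $q^\ell$ first components, then add further elements of $(K^I)^4$, which has $q^{4\ell}$ elements, until the size is right.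

The nodes of $G$ are: $11$ labels; nodes $a^{(1)},\dots,a^{(4)}$ for $a\in K$; nodes $[a,b]_k$ for $a,b\in K$, $1\le k\le4$; the elements of $F$; nodes $v_0,\dots,v_m$. The total is $|F|+A=n$. The edges are:

* $a^{(j)}\to s_{U_j}$; $[a,b]_k\to s_{Q_k}$; $f\to s_F$ for $f\in F$; $s_*\to s_<$;
* $a^{(j)}\to a^{(1)}$ for $j=2,3,4$;
* $[a,b]_k\to a^{(1)}$ and $[a,b]_k\to b^{(2)}$; for $k=1$ also $[a,b]_1\to(a+b)^{(3)}$, $[a,b]_1\to(ab)^{(4)}$, and $[a,b]_1\to s_<$ if $a,b\in I$ and $a\prec b$;
* $f\to[i,f_k(i)]_k$ for $f=(f_1,\dots,f_4)\in F$, $i\in I$, $1\le k\le4$;
* $v_i\to v_{i+1}$ for $0\le i<m$; and $s_*\to v_{\lfloor m/2\rfloor}$.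

There are no loops. With the evident $s$, identifying $a^{(1)}$ with $a$, the pair $(G,s)$ is good:

* (G1): the only edges into $s_F,s_{Q_k},s_{U_j}$ are those in the first line, so the sets $F,Q_k,U_j$ are the intended ones; they are disjoint from each other and from the labels, and $s_*\to s_<$.
* (G2), (G3): $[a,b]_k$ has exactly $a^{(1)}$ and $b^{(2)}$ as out-neighbors in $U_1$ and $U_2$, and for $k=1$ exactly $(a+b)^{(3)}$ and $(ab)^{(4)}$ in $U_3$ and $U_4$; so the operations read off are those of $\mathbb F_q$.
* (G4): since $\ell\ge2$, every element of $\mathbb F_\ell$ is comparable with another one, so the set $I$ read off is $\mathbb F_\ell$, and $\ell\ge4$. An $\mathbb F_\ell$-basis $b_1,\dots,b_e$ of $\mathbb F_q$ has the required injectivity.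
* (G5): by the edges from $F$ and the choice of $F$.
* (G6): $R=\{v_0,\dots,v_m\}$ with $m=(\ell-1)^d$, and $c=v_{\lfloor m/2\rfloor}$.

**Step 10: two nodes with isomorphic neighborhoods.** One node is taken before the marked node $v_{\lfloor m/2\rfloor}$ and one after it. Let $\kappa:=\lfloor m/4\rfloor$, so $\kappa\ge1$ for large $n$, and
$$a:=v_{\lfloor m/4\rfloor},\qquad b:=v_{\lfloor3m/4\rfloor}.$$
Write $m=4\kappa+\rho$ with $0\le\rho\le3$. Then $\lfloor m/2\rfloor=2\kappa+\lfloor\rho/2\rfloor$ and $\lfloor3m/4\rfloor=3\kappa+\lfloor3\rho/4\rfloor$. For $\rho=0,1,2,3$ the four gaps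
$$\lfloor m/4\rfloor,\quad\lfloor m/2\rfloor-\lfloor m/4\rfloor,\quad\lfloor3m/4\rfloor-\lfloor m/2\rfloor,\quad m-\lfloor3m/4\rfloor$$
are, respectively, $(\kappa,\kappa,\kappa,\kappa)$, $(\kappa,\kappa,\kappa,\kappa+1)$, $(\kappa,\kappa+1,\kappa,\kappa+1)$, $(\kappa,\kappa+1,\kappa+1,\kappa+1)$. So each gap is at least $\kappa$.

The only edges incident with $R$ are the path edges and $s_*\to v_{\lfloor m/2\rfloor}$. Let $r\le\kappa-1$. Within distance $r$ of $a$ or $b$ we reach neither an end of the path nor $v_{\lfloor m/2\rfloor}$, hence never leave $R$. So $\mathcal N_r^G(a)$ and $\mathcal N_r^G(b)$ are both directed paths with $2r+1$ nodes and the distinguished node in the middle, and they are isomorphic.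

**Step 11: $a\in q_d(G)$ and $b\notin q_d(G)$.** The first is clear: with the evident $s$, the node $c=v_{\lfloor m/2\rfloor}$ is reachable from $a$ in $G|_R$.

For the second, we must rule out *every* choice of labels, not only the evident one. Suppose $s'$, with associated $R',Lab',c'$, witnesses $b\in q_d(G)$. Then $c'$ is reachable from $b$ in $G$. All edges leaving nodes $v_i$ are path edges, so $c'=v_i$ with $i\ge\lfloor3m/4\rfloor>\lfloor m/2\rfloor$. Since $i\ne\lfloor m/2\rfloor$, the only in-neighbor of $v_i$ in $G$ is $v_{i-1}$. As $s'_*\to c'$, we get $s'_*=v_{i-1}$. The only out-neighbor of $v_{i-1}$ is $v_i$. But (G1) requires $s'_*\to s'_<$, so $s'_<=v_i=c'\in R'$. This contradicts $s'_<\in Lab'$ and $R'\cap Lab'=\emptyset$. So $b\notin q_d(G)$. This is what the edge $s_*\to s_<$ in (G1) is for.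

**Step 12: the radius.** The purpose is to express $\kappa-1$ in terms of $n$. By (5) and $n<q^{4\ell}$ we have $q^\ell\le n\le q^{4\ell}$, and $q=\ell^e$, so
$$e\,\ell\log\ell\le\log n\le4e\,\ell\log\ell. \tag{6}$$
The left inequality gives $\ell\le\log n$, hence $\log\ell\le\log\log n$; then the right one gives $\ell\ge\frac{\log n}{4e\log\log n}$. Since $\ell-1\ge\ell/2$,
$$m=(\ell-1)^d\ge(\ell/2)^d\ge\Big(\frac{\log n}{8e\log\log n}\Big)^d.$$
If $m\ge16$, then
$$\kappa-1\ge\frac m4-2\ge\frac m8\ge\frac18\Big(\frac{\log n}{8(2d+1)\log\log n}\Big)^d=r_d(n).$$
Since $\ell\to\infty$ as $n\to\infty$, this holds for all large $n$, and Step 10 applies to all $r\le r_d(n)$. With Claim D, Theorem 1 is proved. $\blacksquare$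

**Proof of Corollary 2.** If $f(n)\le r_d(n)$ for infinitely many $n$, then for infinitely many $n$ Theorem 1 gives an $n$-node graph that violates the condition of $f(n)$-locality for $q_d$, so $q_d$ is not $f(n)$-local. For constant $c$ use $r_1(n)=\frac18\cdot\frac{\log n}{24\log\log n}\to\infty$: the single query $q_1$ is not $c$-local for any $c$. Next,
$$\frac{r_{d+1}(n)}{(\log n)^d}=\frac{\log n}{8\,(8(2d+3)\log\log n)^{d+1}}\to\infty,$$
so $r_{d+1}(n)\ge(\log n)^d$ for all large $n$, and $q_{d+1}$ is not $(\log n)^d$-local. $\blacksquare$

## The exact class of radii, and quasigroups in place of addition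

Theorem 3 combines Theorem 1 with result (a) of Anderson, van Melkebeek, Schweikardt and Segoufin (2011); this is the only place where a locality theorem is used as a black box.

**Proof of Theorem 3.**

(3)$\Rightarrow$(2). Here we need that a larger radius only makes locality easier. Let $r\le r'$ and let $\pi:\mathcal N_{r'}(a)\cong\mathcal N_{r'}(b)$. A shortest path from the tuple $a$ to a node at distance at most $r'$ lies inside $N_{r'}(a)$, so distances up to $r'$ from the tuple are the same in $G$ and in the induced subgraph; likewise for $b$. So $\pi$ maps $N_r(a)$ onto $N_r(b)$ and restricts to an isomorphism $\mathcal N_r(a)\cong\mathcal N_r(b)$. Now let $q$ be expressible in Arb-invariant FO. By (a), $q$ is $(\log n)^c$-local for some $c$, and $f(n)\ge(\log n)^c$ for large $n$ by (3). Hence $q$ is $f(n)$-local.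

(2)$\Rightarrow$(1). The relations $<$ and $+$ are numerical predicates, so every addition-invariant formula is Arb-invariant.

(1)$\Rightarrow$(3). If (3) fails, there is $d$ with $f(n)<(\log n)^d$ for infinitely many $n$. Since $r_{d+1}(n)\ge(\log n)^d$ for all large $n$, Theorem 1 gives, for infinitely many $n$, an $n$-node graph with two nodes that have isomorphic neighborhoods of radius $f(n)$ but are separated by $q_{d+1}$. So the addition-invariant query $q_{d+1}$ is not $f(n)$-local, and (1) fails. $\blacksquare$

**Quasigroups.** A quasigroup operation on a finite set is one whose table is a Latin square: all maps $t\mapsto x\boxplus t$ and all maps $x\mapsto x\boxplus t$ are bijections. An example other than cyclic addition is $x\boxplus y=x-y\bmod n$, which is in general neither commutative nor associative.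

**Proof of Addendum 4.** Apart from the definition of $\boxplus$ in Step 3, the formula $\varphi_d$ uses only $E$ and $\boxplus$: the order that appears in it is $\prec$, which is defined from the edges. The proofs use only two properties of $\boxplus$, both in Claim A: for each $x$ the map $t\mapsto x\boxplus t$ is a bijection (when the bad $t$ are counted), and for each $t$ the map $x\mapsto x\boxplus t$ is injective (when $x\ne y$ gives $f\ne f'$). Both hold for every quasigroup operation. So for every family of quasigroups $\boxplus_n$ on $\{0,\dots,n-1\}$, transported to the nodes by $\beta$, the formula $\varphi_d$ written over $\{E,\boxplus\}$ is invariant and expresses the same query $q_d$. The graphs of Steps 8–12 do not involve $\boxplus$ at all, so Theorem 1 follows for this logic. In Theorem 3, (1)$\Rightarrow$(3) uses only Theorem 1, (2)$\Rightarrow$(1) holds because this logic is a fragment of Arb-invariant FO, and (3)$\Rightarrow$(2) is unchanged. $\blacksquare$
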